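# Naming an enumerable set from its probability: $2H(A)$ bits suffice

## 1. The guess that a set of probability $2^{-h}$ costs $h$ bits

A machine reads a random infinite bit sequence and prints natural numbers forever. A certain set $A$ comes out with probability about $2^{-h}$. How many bits are needed to name $A$, in the sense that a machine that knows those bits can print exactly $A$? The first guess is about $h$ bits: at most $2^h$ different sets can each have probability at least $2^{-h}$, so a number between $1$ and $2^h$ should tell them apart. We make the guess precise, then test it.

Throughout, $\Omega=\{0,1\}^{\mathbb N}$ carries the uniform measure $\mu$, and $|X|=\mu(X)$ for $X\subset\Omega$ (for finite families and finite sets of numbers, $|\cdot|$ is the number of elements). A *machine* $M$ has one infinite read-only input tape holding some $\omega\in\Omega$ and one output tape on which it prints natural numbers. It need not halt. $M(\omega)$ is the set of numbers printed on input $\omega$. *Enumerable* means recursively enumerable.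

**Definition (complexity of enumeration).** A finite binary string $p$ is a *program enumerating* $A\subset\mathbb N$ with respect to $M$ if for every $\omega$ extending $p$ the machine $M$ prints all elements of $A$, in some order, and no others. $I_M(A)$ is the minimal length of such a program. There is a universal $M_0$: for every $M$ there is $c$ with $I_{M_0}(A)\le I_M(A)+c$ for all $A$. We fix one and put $I(A)=I_{M_0}(A)$.

**Definition (a priori probability).** $p_M(A)=\operatorname{Prob}[M(\omega)=A]$ for uniformly random $\omega$. There is an optimal $M_1$: for every $M$ there is $c$ with $c\cdot p_{M_1}(A)\ge p_M(A)$ for all $A$. We fix one and put $m(A)=p_{M_1}(A)$ and $H(A)=\lfloor-\log_2 m(A)\rfloor$.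

**Example.** Let $M$ read ones until the first zero and, having counted $n$ ones, print all multiples of $n+1$. The string $1^n0$ is a shortest program for that set, and both numbers agree: $I_M=n+1$ and $p_M=2^{-(n+1)}$.

**Example.** Cut the input into consecutive blocks of lengths $1,2,3,\dots$ and let $M$ print $n$ when it sees a $1$ in the $n$-th block. For $A=\{1,2,3,\dots\}$ we get
$$p_M(A)=\prod_{n\ge1}(1-2^{-n})\ \ge\ \tfrac12\cdot\tfrac34\cdot\Bigl(1-\sum_{n\ge3}2^{-n}\Bigr)=\tfrac{9}{32}>\tfrac14 .$$
Yet no finite string is a program for $A$ with respect to this $M$, since any string can be continued by zeros forever. So to turn probability into programs we must build a different machine.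

One direction of the guess is easy. If $p$ is a shortest program for $A$ with respect to $M_0$, every $\omega$ extending $p$ gives $M_0(\omega)=A$, so $p_{M_0}(A)\ge2^{-I(A)}$. Optimality of $M_1$ gives
$$H(A)\le I(A)+O(1). \tag{1}$$
In the other direction, Solovay proved $I(A)\le3H(A)+O(\log H(A))$ for all enumerable $A$. For finite $A$ the bound $I(A)\le2H(A)+O(\log H(A))$ is also known. The question is whether the constant $3$ can be lowered for all enumerable sets, including infinite ones. (In the logarithm, read $H(A)+2$ for $H(A)$ to avoid degenerate small values.)

The answer is yes: $2$ works. Here $K(n)$ denotes prefix complexity, the length of a shortest program for $n$ on a fixed universal prefix-free machine.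

**Theorem 1 (uniform covering).** Let $M$ be any machine. There is an algorithm that, given $k\ge1$, enumerates uniformly $N_k=2^{k-1}(2^k+1)$ sets $B^{(k)}_1,\dots,B^{(k)}_{N_k}\subset\mathbb N$ such that every $A\subset\mathbb N$ with $p_M(A)\ge2^{-k}$ equals some $B^{(k)}_j$.

**Theorem 2.** For all enumerable $A$: $I(A)\le2H(A)+K(H(A))+O(1)$. In particular $I(A)\le2H(A)+2\log_2(H(A)+2)+O(1)$, so $c=2<3$ works.

**Proposition 3.** No constant $c<1$ works. So the infimum of admissible constants lies in $[1,2]$.

The guess would be the constant $1$; these notes do not decide whether it is right.

## 2. Two cases where counting is enough

**Announced outputs.** Suppose $M$, after printing a finite set, declares it complete. Given $k$, open a list for $A$ as soon as the inputs on which $A$ has been declared complete have measure above $2^{-k-1}$. These events are disjoint for different sets, so fewer than $2^{k+1}$ lists are opened, and every set declared with probability at least $2^{-k}$ gets one. Naming $k$ and a list takes $k+K(k)+O(1)$ bits. The guess holds here. In general nothing is announced: a set that looks finished may still grow.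

**Probability above $1/2$.** If $p_M(A)>1/2$, then
$$A=\{n:\operatorname{Prob}[n\in M(\omega)]>1/2\}.$$
Indeed each $n\in A$ is printed with probability at least $p_M(A)>1/2$, and each $n\notin A$ with probability at most $1-p_M(A)<1/2$. The right side is enumerable, because the probability that $n$ is printed within $t$ steps is computable and increases with $t$. One list suffices.

It is natural to reduce small probabilities to this case. If $S=\{\omega:M(\omega)=A\}$ has positive measure, the Lebesgue density theorem gives a finite string $q$ such that more than half of the extensions of $q$ lie in $S$, and the majority vote among extensions of $q$ enumerates $A$. This proves that $p_M(A)>0$ forces $A$ to be enumerable, a theorem of de Leeuw, Moore, Shannon and Shapiro. But it gives no bound on $I(A)$, because the length of $q$ is not controlled by the probability. If $M$ prints $0$ when the $n$-th input bit is $0$ and prints nothing otherwise, then $\{0\}$ and $\emptyset$ have probability $1/2$ each, while given any $q$ shorter than $n$ the vote is tied.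

For a single fixed $k$ there is nothing to prove: finitely many sets have $p_M(A)\ge2^{-k}$, all of them enumerable. What matters is that one algorithm serves all $k$. So we must look at strategies.

## 3. Growing lists against a growing machine

Here is a finite model of the situation. At each moment every $\omega$ has a finite *content* (what has been printed on it), contents only grow, and the points with a given content form a clopen set, that is, a set determined by finitely many input bits. Call $D$ *heavy* if the set $C$ of points with content $D$ has measure at least $2^{-k}$. We keep lists $B_1,B_2,\dots$, which may only grow, and want every currently heavy set to be on some list. When a heavy $D$ is missing, we say that $D$ is *requested on $C$*. We either *raise* an old list $B_j\subset D$ to $D$, or open a new list with value $D$. A raise may remove another heavy set from the lists; that set is then requested again.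

**An unlucky rule at $k=1$.** A sensible rule: among the lists contained in $D$, raise the one that has been unchanged longest, and open a new list only if no list is contained in $D$. At most two sets are heavy at once (for threshold $1/2$), so one hopes for two lists. Let us see how many this rule opens.

Start with content $E=\{0\}$ on $\{\omega_1=0\}$ and $G=\{1\}$ on $\{\omega_1=1\}$; we open two lists. Now suppose that after round $r$ the content is $E$ on $\{\omega_r=0\}$ and $G\ne E$ on $\{\omega_r=1\}$, and that there are $n$ lists, all contained in $U=E\cup G$. In round $r+1$ the machine makes $n$ moves with fresh numbers $a_1,\dots,a_n$: at move $s$ the content on $\{\omega_{r+1}=0\}$ becomes $U\cup\{a_1,\dots,a_s\}$. The other half still has content $E$ on a quarter of $\Omega$ and $G$ on another quarter, so only one set is heavy. Every list is contained in it, and the rule raises the list unchanged longest. After $n$ moves each list has been raised once and contains $a_1$. Now the content on $\{\omega_{r+1}=1\}$ becomes $U\cup\{b\}$ with $b$ fresh. No list is contained in it, so a list number $n+1$ is opened, and we are back in the supposed position with $n+1$ lists. The rule opens unboundedly many lists.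

**Two lists do suffice at $k=1$ with care.** With each list $j$ remember its *chunk* $R_j$: the set of points on which $B_j$ was the content when $j$ was last opened or raised. Then $B_j$ is contained in the current content at every point of $R_j$. Hence if $|R_j\cap C|>0$ when $D$ is requested on $C$, then $B_j\subset D$, and the raise is legal. Say that $C$ *meets* $R_j$ if $|R_j\cap C|>0$.

The first request opens list $1$. While there is only one list, a request that meets $R_1$ raises it, and a request that does not meet $R_1$ opens list $2$; then the two chunks are disjoint up to measure zero, each of measure at least $1/2$. From then on we maintain $|R_1\cup R_2|>1/2$. A request on $C$ has $|C|\ge1/2$, so $C$ meets $R_1$ or $R_2$. If it meets just one of them, raise that list: $C$ and the other chunk are disjoint up to measure zero, so their union has measure $1$. If it meets both, raising list $1$ leaves the union $C\cup R_2$, which has measure above $1/2$ unless $C=R_2$ up to measure zero and both have measure $1/2$. Raising list $2$ fails only if similarly $C=R_1$. Both cannot fail, for then $R_1=R_2$ up to measure zero with measure $1/2$, contrary to what we maintain. While the contents stand still, raises strictly enlarge lists inside a fixed finite set, so after finitely many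 steps every heavy set is on a list. The guess survives this test.

## 4. Eight equal pieces: why one collection of chunks wears out

For general $k$, put $w=2^k$ and $\varepsilon=2^{-k}$. The analogous plan keeps $w$ lists whose chunks cover more than $1-\varepsilon$ of $\Omega$, so that every request meets a chunk. This condition can be destroyed by every possible raise of a met list.

Take $k=2$ and cut $\Omega$ into pieces $e_1,\dots,e_8$ of measure $1/8$. Let the four chunks be
$$R_1=e_1\cup e_2,\quad R_2=e_3\cup e_4,\quad R_3=e_5\cup e_6,\quad R_4=e_6\cup e_7 .$$
They cover $7/8>3/4$. Let a request come on $C=e_2\cup e_3$. It meets $R_1$ and $R_2$ only. If list $1$ is raised, the chunks cover $e_2,\dots,e_7$, and a request on $e_1\cup e_8$, of measure exactly $1/4$, meets no chunk. If list $2$ is raised, the same happens on $e_4\cup e_8$. So the condition "the chunks cover more than $1-\varepsilon$" does not maintain itself, and the argument for $k=1$ stops here: a raise moves a chunk onto ground that other chunks already occupy.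

## 5. A staircase of disjoint families

Counting needs one family of $w$ essentially disjoint chunks: a further set of measure $\varepsilon$ disjoint from all of them would bring the total measure above $1$. A raise inside that family spoils it, because the new chunk $C$ may overlap several of its members. So we give up the ambition to have only $w$ lists. We keep families $T_1,\dots,T_w$, where $T_i$ has at most $i$ members and the chunks *within one family* are disjoint; overlaps between families are allowed.

When a request comes on $C$, go up the staircase to the first family $T_i$ that is not full or has a member met by $C$. If $C$ meets no member of $T_i$, open a new list there. If $C$ meets $j\in T_i$, raise $j$. Its new chunk $C$ may overlap the rest of $T_i$, but the family below, $T_{i-1}$, was passed over: it is full, with $i-1$ members, and none of them is met by $C$. Hence $T_{i-1}\cup\{j\}$ is a disjoint family of $i$ members. Let it become the new $T_i$, and let $T_i\setminus\{j\}$, which has at most $i-1$ members and unchanged chunks, become the new $T_{i-1}$. Nothing is lost, and the number of lists never exceeds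
$$1+2+\dots+w=\frac{w(w+1)}2=2^{k-1}(2^k+1)=N_k .$$
This exchange is in the spirit of on-line chain partitions of up-growing orders (S. Felsner, *On-line chain partitions of orders*, Theoret. Comput. Sci. 175 (1997), 283–292); nothing from that paper is used.

**The staircase on the play of Section 3.** With $k=1$, the first two requests open $a$ in $T_1$ with chunk $\{\omega_1=0\}$ and $b$ in $T_2$ with chunk $\{\omega_1=1\}$. In round $2$, all requests on $\{\omega_2=0\}$ meet $a\in T_1$ and raise it again and again. The request on $\{\omega_2=1\}$ does not meet $a$, whose chunk is now $\{\omega_2=0\}$. It meets $b$, so $b$ is raised, $T_2$ becomes $\{a,b\}$ and $T_1$ becomes empty. In round $3$, requests on $\{\omega_3=0\}$ open $c$ in $T_1$ and then raise it. The request on $\{\omega_3=1\}$ passes over $c$ and meets $a\in T_2$, whose chunk is $\{\omega_2=0\}$. Say $a$ is raised; then $T_2=\{c,a\}$ and $T_1=\{b\}$. From here on there are three lists, and the bound $N_1=3$ says that there is never a fourth.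

## 6. Infinite sets: windows and a tolerance

Theorem 1 concerns sets $A$ that may be infinite, and then the content of $\omega$ is never equal to $A$ at a finite time. We must work with windows $[v)=\{0,\dots,v-1\}$ and request $D\subset[v)$ when what has been printed *below $v$* equals $D$ on a large set. Two things change.

First, the measure of $\{\omega: \text{printed below } v \text{ so far}=A\cap[v)\}$ converges, as time goes on, to a limit that is at least $p_M(A)\ge\varepsilon$, but it may approach the limit from below. So the threshold for requests is $\varepsilon-\theta$ with a tiny $\theta>0$, and "disjoint" becomes "overlapping in measure less than $\theta$".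

Second, a list met by a request with window $v$ may already contain numbers $\ge v$, because it was served through a larger window. It cannot be raised to $D\subset[v)$. In that case the algorithm does nothing, and it seems that a request could be blocked forever. The proof must show that for a suitable window this does not happen. The reason will be that the only lists that can block are raised infinitely often. If such a list differs from $A$ below $v$, then its recent chunk consists of points that printed something other than $A\cap[v)$ below $v$ at a time when the outputs below $v$ had almost settled. Such a chunk overlaps the request in measure less than $\theta$, so it is not met at all. This is what the tolerance $\theta$ buys.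

## 7. The covering algorithm

Let $M_t(\omega)$ be the finite set of numbers printed by $M$ within $t$ steps on $\omega$. In $t$ steps $M$ reads at most $t$ bits, so $M_t(\omega)$ depends only on the first $t$ bits and is computable from them. Also $M_t(\omega)\subset M_{t+1}(\omega)$ and $M(\omega)=\bigcup_tM_t(\omega)$.

Fix $k\ge1$ and put $\varepsilon=2^{-k}$, $w=2^k$, $\theta=2^{-4k-4}$. For $D\subset[v)$ let
$$C_t(v,D)=\{\omega: M_t(\omega)\cap[v)=D\}.$$
This is a clopen set, computable from $t,v,D$, with computable rational measure. For fixed $t,v$ these sets partition $\Omega$.

**State.** Finitely many indices $j$ are *active*; once activated, an index stays active. Indices are numbered $1,2,\dots$ in order of activation. Each active $j$ carries a finite set $B_j\subset\mathbb N$, which only grows, and a clopen chunk $K_j\subset\Omega$. The active indices are distributed among pairwise disjoint families $T_1,\dots,T_w$. Initially nothing is active. At the current stage $t$ we shall have: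

- (I1) $|T_i|\le i$ for each $i$.
- (I2) $|K_j|\ge\varepsilon-\theta$, and $B_j\subset M_t(\omega)$ for all $\omega\in K_j$, for each active $j$.
- (I3) $|K_j\cap K_{j'}|<\theta$ for distinct $j,j'$ in the same $T_i$.

**Stage $t=1,2,\dots$** For each $v\le t$ and each $D\subset[v)$ with $|C_t(v,D)|\ge\varepsilon-\theta$, in a fixed order, process the request $(t,v,D)$ as follows. Put $C=C_t(v,D)$. If some active $j$ has $B_j\cap[v)=D$, skip the request. Otherwise call an active $j$ *touched* if $|K_j\cap C|\ge\theta$ and *clean* if $B_j\subset[v)$. Let $i$ be the least number in $\{1,\dots,w\}$ such that $|T_i|<i$ or $T_i$ has a touched member. Then: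

- (a) If $T_i$ has a touched clean member, take one, $j$, and *raise* it: $B_j:=D$, $K_j:=C$. If $i>1$, simultaneously put $T_i^{new}:=T_{i-1}\cup\{j\}$ and $T_{i-1}^{new}:=T_i\setminus\{j\}$.
- (b) If $T_i$ has no touched member (so $|T_i|<i$), activate a new index $j$ with $B_j:=D$, $K_j:=C$, and put it into $T_i$.
- (c) Otherwise ($T_i$ has touched members, none of them clean) do nothing.

## 8. The algorithm runs, and activates at most $N_k$ indices

We recall the Bonferroni inequality $|\bigcup_sX_s|\ge\sum_s|X_s|-\sum_{s<s'}|X_s\cap X_{s'}|$ for finitely many measurable sets: a point in exactly $r$ of them contributes $r-\binom r2$ to the right side, which is at most $1$ if $r\ge1$ and is $0$ if $r=0$.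

**Lemma 4.** If the invariants hold when an unskipped request is processed, the number $i$ exists.

**Proof.** This is the counting step: a full top family that the request does not touch would need more than the whole measure. If $i$ does not exist, then $|T_w|\ge w$, hence $|T_w|=w$ by (I1), and no member of $T_w$ is touched. The $w$ chunks of $T_w$ together with $C$ are $w+1$ sets of measure at least $\varepsilon-\theta$. Their pairwise intersections have measure less than $\theta$, by (I3) and because no member is touched. By Bonferroni and $w\varepsilon=1$, their union has measure at least
$$(w+1)(\varepsilon-\theta)-\binom{w+1}2\theta=1+\varepsilon-\frac{(w+1)(w+2)}2\,\theta .$$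
Since $(w+1)(w+2)=w^2+3w+2\le6w^2$, this is at least
$$1+\varepsilon-3w^2\theta=1+2^{-k}-3\cdot2^{2k}\cdot2^{-4k-4}=1+2^{-k}-3\cdot2^{-2k-4}>1,$$
which is impossible. $\square$

**Lemma 5.** The invariants are preserved. In case (a) the set $B_j$ strictly grows. At most $N_k$ indices are ever activated.

**Proof.** We check the two cases that change the state, after noting that passing to the next stage is harmless: only (I2) mentions $t$, and $M_t(\omega)$ only grows with $t$.

**Step 1: a raise is legal and strict.** The point is that touching forces inclusion. In case (a) we have $|K_j\cap C|\ge\theta>0$; pick $\omega\in K_j\cap C$. By (I2), $B_j\subset M_t(\omega)$. By cleanness, $B_j\subset[v)$. Hence $B_j\subset M_t(\omega)\cap[v)=D$, the last equality because $\omega\in C$. As the request was not skipped, $B_j=B_j\cap[v)\ne D$. So the new value $D$ strictly contains the old one.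

**Step 2: (I2).** We check it for an index that has just been raised or activated. Its chunk is $C$, with $|C|\ge\varepsilon-\theta$ because the request was made. Its set is $D=M_t(\omega)\cap[v)\subset M_t(\omega)$ for every $\omega\in C$. Other indices are not changed.

**Step 3: (I1) and (I3) after a raise.** Here the exchange does its work. Let $i>1$. By minimality of $i$, we have $|T_{i-1}|\ge i-1$, so $|T_{i-1}|=i-1$ by (I1), and no member of $T_{i-1}$ is touched. Hence $T_i^{new}=T_{i-1}\cup\{j\}$ has $i$ members. Two old members of $T_{i-1}$ satisfy (I3) as before; an old member $j'$ and $j$ satisfy it because $j'$ is not touched, that is, $|K_{j'}\cap C|<\theta$. The family $T_{i-1}^{new}=T_i\setminus\{j\}$ has at most $i-1$ members, and their chunks did not change. The families stay pairwise disjoint, and the other families are as before. If $i=1$, then $T_1=\{j\}$ before and after, and there is nothing to check.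

**Step 4: (I1) and (I3) after an activation.** In case (b), $|T_i|<i$, so (I1) survives the addition of one member. No member of $T_i$ is touched, so their chunks meet $C$ in measure less than $\theta$, which is (I3).

**Step 5: the count.** Active indices are never removed and always lie in the families, so by (I1) their number never exceeds $\sum_{i\le w}i=w(w+1)/2=2^{k-1}(2^k+1)=N_k$. $\square$

Let $B_j^\infty$ be the union of all values of $B_j$, and let it be empty if $j\le N_k$ is never activated. The algorithm enumerates these $N_k$ sets uniformly in $k$ and $j$; they are the sets $B_j^{(k)}$ of Theorem 1.

## 9. Every set of probability at least $2^{-k}$ is on a list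

**Lemma 6.** If $p_M(A)\ge\varepsilon$, then $A=B_j^\infty$ for some $j$.

**Proof.** Suppose that $A\ne B_j^\infty$ for every index $j$ that is ever activated; there are finitely many of these. We shall find a window $v$ whose request $(t,v,A\cap[v))$, at every late stage $t$, is made, is not skipped, and can be handled by none of (a), (b), (c).

**Step 1: late requests for $A$ are not skipped.** For each activated $j$ choose $e_j\in A\,\triangle\,B_j^\infty$, and choose $v_1>\max_je_j$ (any $v_1$ if there are no activated indices). Choose $t_1$ such that by the end of stage $t_1$ all activations have taken place and $e_j$ has entered $B_j$ whenever $e_j\in B_j^\infty$. From then on,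
$$B_j\cap[v)\ne A\cap[v)\quad\text{for every activated } j\text{ and every } v\ge v_1. \tag{2}$$
Indeed $e_j<v_1\le v$, and either $e_j\in B_j\setminus A$, or $e_j\in A$ and $e_j$ never enters $B_j$.

**Step 2: choosing the window.** The window should be so large that lists that stop changing fit inside it and so are clean. Let $Fin$ be the set of activated indices raised finitely often, and $Inf$ the set of those raised infinitely often. Let $t_2\ge t_1$ be such that all raises of indices in $Fin$ happen at stages $\le t_2$. For $j\in Fin$ the set $B_j$ takes finitely many values, all of them finite, so $B_j^\infty$ is finite. Fix $v\ge v_1$ larger than all elements of all $B_j^\infty$ with $j\in Fin$.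

**Step 3: below $v$ the outputs settle.** This makes the requests appear, and it gives the overlap estimate for Step 4. Put $D=A\cap[v)$, $C_t=C_t(v,D)$ and $C_\infty=\{\omega:M(\omega)\cap[v)=D\}$. Since $C_\infty\supset\{\omega:M(\omega)=A\}$, we have $|C_\infty|\ge\varepsilon$. If $\omega\in C_t\,\triangle\,C_\infty$, then $M_t(\omega)\cap[v)\ne M(\omega)\cap[v)$, so
$$C_t\,\triangle\,C_\infty\subset\bigcup_{e<v}\{\omega:e\in M(\omega)\setminus M_t(\omega)\}.$$
As $t$ grows, the sets on the right decrease, and no $\omega$ lies in all of them, because each of the finitely many $e<v$ that is ever printed on $\omega$ is printed by some finite time. So their measures tend to $0$. Choose $t_3\ge t_2$ such that the measure is less than $\theta/2$ for all $t\ge t_3$. Then for all $s,t\ge t_3$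
$$|C_t|\ge\varepsilon-\theta,\qquad |C_t\setminus C_s|\le|C_t\setminus C_\infty|+|C_\infty\setminus C_s|<\theta. \tag{3}$$

**Step 4: indices in $Inf$ are not touched.** These are the only lists that could outgrow the window and block the request. Let $j\in Inf$. By Lemma 5 each raise strictly enlarges $B_j$, so $B_j$ eventually has more than $v$ elements and contains some element $\ge v$; the values at all later raises contain it too. Hence there is $t_4\ge t_3$ such that at every moment after stage $t_4$, the last raise of each $j\in Inf$ occurred at a stage $s\ge t_3$, by a request $(s,v',D')$ with $D'$ containing an element $\ge v$.

Consider such a moment, in a stage $t>t_4$. As $D'\subset[v')$, we have $v'>v$. Since $s$ is the stage of the last raise, $D'$ is the current value of $B_j$ and $K_j=C_s(v',D')$ is its current chunk; exchanges of families do not change chunks. By (2), $D'\cap[v)\ne A\cap[v)=D$. If $M_s(\omega)\cap[v')=D'$, then $M_s(\omega)\cap[v)=D'\cap[v)$, so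
$$K_j=C_s(v',D')\subset C_s(v,D'\cap[v)),$$
and the right side is disjoint from $C_s=C_s(v,D)$, being another part of the same partition. Therefore $K_j\cap C_t\subset C_t\setminus C_s$, and by (3)
$$|K_j\cap C_t|\le|C_t\setminus C_s|<\theta .$$
So after stage $t_4$
$$\text{no } j\in Inf\text{ is touched by the request }(t,v,D). \tag{4}$$

**Step 5: the contradiction.** Take any stage $t>\max(t_4,v)$. Since $v\le t$ and $|C_t|\ge\varepsilon-\theta$ by (3), the request $(t,v,D)$ is made. By (2) it is not skipped. By (4) all touched indices lie in $Fin$, and by the choice of $v$ every index in $Fin$ is clean. Let $i$ be the number given by Lemma 4. Case (c) is impossible, because it needs touched members that are not clean. Case (b) would be an activation after stage $t_1$, and there are none. Case (a) would raise a touched index, hence an index of $Fin$, after stage $t_2$, and there are no such raises. No case is left, so the supposition was false: $A=B_j^\infty$ for some $j$. $\square$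

Lemmas 4, 5 and 6 prove Theorem 1. $\blacksquare$

## 10. From a list number to a program: proof of Theorem 2

We apply Theorem 1 to $M=M_1$, with $k$ just above $H(A)$, and then describe $A$ by $k$ and a list number.

**Step 1: choosing $k$.** We need $H(A)$ to be finite and $m(A)\ge2^{-k}$. If $A$ is enumerable, a machine that ignores its input and prints $A$ gives $A$ probability $1$, so $m(A)>0$ by optimality. Let $h=H(A)=\lfloor-\log_2m(A)\rfloor$, which is $\ge0$ because $m(A)\le1$, and let $k=h+1\ge1$. Since $-\log_2m(A)<h+1$, we have $m(A)>2^{-(h+1)}=2^{-k}$. By Theorem 1, $A=B_j^{(k)}$ for some
$$j\le N_k=2^{2k-1}+2^{k-1}\le2^{2k}.$$

**Step 2: a machine for list numbers.** One fixed machine must serve all $k$ and $j$. Let $M'$ run a universal prefix-free machine on its input tape until that machine halts with some output $k\ge1$. Then $M'$ reads the next $2k$ bits as a number $j\in\{1,\dots,2^{2k}\}$. It then prints the elements of $B_j^{(k)}$ if $j\le N_k$, and nothing otherwise. It ignores all remaining input. Because the first machine is prefix-free, it stops reading exactly at the end of its own program, so the $2k$ bits are found correctly. A shortest prefix-free program for $k$, followed by the $2k$ bits of $j$, is therefore a program enumerating $A$ with respect to $M'$.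

**Step 3: counting bits.** By universality of $M_0$,
$$I(A)\le I_{M'}(A)+O(1)\le K(k)+2k+O(1)=2H(A)+K(H(A))+O(1),$$
because $k=H(A)+1$ and $K(h+1)\le K(h)+O(1)$. For the second statement, write $n+1$ in binary, double each digit and append $01$; this self-delimiting code has length $2(\lfloor\log_2(n+1)\rfloor+1)+2$, so $K(n)\le2\log_2(n+2)+O(1)$. Hence $I(A)\le2H(A)+2\log_2(H(A)+2)+O(1)$. $\blacksquare$

The bound makes no distinction between finite and infinite sets, so it contains the finite-set bound quoted in Section 1.

## 11. Constants below $1$: proof of Proposition 3

We show first that $H$ is unbounded on enumerable sets, then compare with (1). The events $M_1(\omega)=A$ are disjoint for different $A$, so $\sum_Am(A)\le1$, the sum running over the enumerable sets $A$. There are infinitely many enumerable sets, so $m(A)$ takes arbitrarily small values on them, all positive by Step 1 of Section 10. Hence $H(A)$ is unbounded.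

Suppose that $c<1$ and $I(A)\le cH(A)+O(\log(H(A)+2))$ for all enumerable $A$. By (1), $I(A)\ge H(A)-O(1)$, so
$$(1-c)H(A)\le O(\log(H(A)+2))$$
for all enumerable $A$. Since $1-c>0$ and $H(A)$ is unbounded, this is impossible. So no $c<1$ is admissible; since $c=2$ is admissible by Theorem 2, the infimum of admissible constants lies in $[1,2]$. $\blacksquare$
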